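# Bounded laws cannot reach every forget point from width four on

## A path with two edges, written in two ways

Take a path with three vertices $\alpha,\beta,\gamma$. An edge labelled $a$ joins $\alpha$ to $\beta$, and an edge labelled $b$ joins $\beta$ to $\gamma$. Only $\alpha$ is visible from outside; we call it a *source*. The vertices $\beta$ and $\gamma$ are *inner*.

We build this graph from its edges with four moves. We may glue two graphs along their lists of sources (written $\parallel$), forget the last source, which makes it inner (written $f$), add a fresh isolated last source (written $l$), or permute the sources. Here are two ways to do it.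

*First way.* Start with $b$, whose sources are $(\beta,\gamma)$. Forget $\gamma$, add a fresh source, and swap with the transposition $\pi$: the sources are now $(\text{fresh},\beta)$. Glue with $a$, whose sources are $(\alpha,\beta)$; this identifies the fresh vertex with $\alpha$. Finally forget $\beta$. The recipe is
$$t=f(a\parallel \pi\,l\,f\,b).$$
The vertex forgotten last is $\beta$, and at no time were there more than $2$ sources.

*Second way.* The graph $l\,a$ has sources $(\alpha,\beta,\text{fresh})$. The graph $l\,b$ has sources $(\beta,\gamma,\text{fresh})$; a cyclic permutation $\rho$ turns this list into $(\text{fresh},\beta,\gamma)$. Glue: the sources are $(\alpha,\beta,\gamma)$. Swap the last two with $\pi'$ and forget twice: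
$$s=f\,f\,\pi'(l\,a\parallel \rho\,l\,b).$$
The vertex forgotten last is $\gamma$, and $3$ sources were needed.

Could $\gamma$ be forgotten last while never using more than $2$ sources? No. Suppose $f\,t'$ is such a recipe. The smallest part of $t'$ that contains both $a$ and $b$ is a gluing $s_1\parallel s_2$ with $a$ in $s_1$ and $b$ in $s_2$. A vertex that has become inner stays inner and acquires no new edges. So $\alpha$ is still a source at this gluing, because it is a source at the very end. The vertex $\beta$ is a source there, because it meets edges on both sides. And $\gamma$ is a source there, because it is still a source of $t'$. That makes three.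

If $3$ sources are allowed, we can pass from $t$ to $s$ by three general laws, in which $c,c'$ stand for arbitrary recipes with the right number of sources:
$$\pi\,l\,f\,c=f\,\rho\,l\,c\ \ (c\text{ with }2\text{ sources}),\qquad c'\parallel f\,c=f(l\,c'\parallel c)\ \ (c'\text{ with }2,\ c\text{ with }3),\qquad f\,f\,c=f\,f\,\pi'c\ \ (c\text{ with }3).\tag{1}$$
In each law both sides visibly describe the same graph. The passage is
$$f(a\parallel\pi\,l\,f\,b)\;\to\; f(a\parallel f\,\rho\,l\,b)\;\to\; f\,f(l\,a\parallel\rho\,l\,b)\;\to\; f\,f\,\pi'(l\,a\parallel\rho\,l\,b)=s .$$

So in this example the following happens. The vertex $\gamma$ *can* be forgotten last, within a certain budget of sources. We start from a recipe that forgets another vertex last. A few small laws, respecting the budget all along, rewrite it into a recipe that does forget $\gamma$ last. Can one *finite* list of laws do this for every graph, once the budget is fixed? This is the question of these notes.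

## Sourced graphs, terms, width and equations

Fix an integer $k\ge 0$, and for every $m\ge0$ a countably infinite set of variables of arity $m$.

**Definition (sourced graph).** A sourced graph of arity $n$ is a finite hypergraph with a finite set of vertices, a finite set of hyperedges, each labelled by a variable of some arity $m$ and attached to a sequence of $m$ vertices, and a sequence of $n$ distinct distinguished vertices, its sources. The other vertices are inner. An isomorphism $G\simeq H$ of sourced graphs of the same arity is a bijection on vertices and on hyperedges that preserves labels, attachments, and the sources in order.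

**Definition (terms).** Terms and the graphs they denote are as follows.

* $0$ has arity $0$ and denotes the empty graph.
* A variable $a$ of arity $m$ is a term of arity $m$. It denotes the graph with $m$ vertices, all sources, and a single hyperedge labelled $a$ attached to the sources in order.
* If $t,u$ have arity $n$, then $t\parallel u$ has arity $n$. It denotes the disjoint union of the two graphs with their $i$-th sources identified, for each $i$.
* If $t$ has arity $n+1$, then $f\,t$ has arity $n$. It makes the last source an inner vertex.
* If $t$ has arity $n$, then $l\,t$ has arity $n+1$. It adds a fresh isolated vertex as a new last source.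
* If $t$ has arity $n$ and $\sigma$ is a permutation of $\{1,\dots,n\}$, then $\sigma\,t$ has arity $n$. It reorders the sources according to $\sigma$.

We write $\mathcal G(t)$ for the graph of $t$. A *parsing* of $G$ is a term $t$ with $\mathcal G(t)\simeq G$. A term has *width at most $k$* if all its subterms have arity at most $k+1$. The terms $t$ and $s$ above are parsings of the path. The first has width at most $1$; the second has width at most $2$ but not at most $1$.

**Definition (equations).** We write $t\cong_k u$ if $t,u$ have width at most $k$ and $\mathcal G(t)\simeq\mathcal G(u)$. An equation is a pair $(p,q)$ of terms of width at most $k$ of the same arity. An instance of it is obtained by substituting, for each variable, a term of width at most $k$ of the same arity. For a set $\mathbf F$ of equations, $\equiv_{\mathbf F}$ is the smallest congruence on terms of width at most $k$ that contains all instances of equations of $\mathbf F$; congruence means compatibility with all the operations above.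

The laws (1), with $c,c'$ read as variables, are equations in $\cong_2$. The first is not an equation for $k=1$: the subterm $l\,c$ has arity $3$.

**Definition (full, prime).** A graph is full if no source is isolated. A graph is prime if it has at least one edge or inner vertex and is not isomorphic to $H\parallel K$ with both $H$ and $K$ having at least one edge or inner vertex. A term is full (resp. prime) if its graph is.

The path is full, since $\alpha$ lies on $a$. It is prime: $a$ and $b$ share the inner vertex $\beta$, so they lie in the same part of any decomposition $H\parallel K$, and since every inner vertex lies on $a$ or $b$, the other part has neither an edge nor an inner vertex. By contrast $l\,a$ is not full, and $a\parallel c$ with $a,c$ variables of arity $2$ is not prime.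

## Forget points and the conjecture

For a term $f\,t'$, the vertex of $\mathcal G(f\,t')$ made inner by the outermost $f$ is its *last-forgotten vertex*.

**Definition (forget point).** An inner vertex $y$ of $G$ is a forget point of $G$ if some parsing $f\,t'$ of $G$ of width at most $k$ admits an isomorphism $G\simeq\mathcal G(f\,t')$ sending $y$ to its last-forgotten vertex.

**Definition (reaching).** A term $t$ of width at most $k$ reaches the forget point $y$ of $\mathcal G(t)$ via $\equiv_{\mathbf F}$ if there are a term $f\,t'$ of width at most $k$ with $t\equiv_{\mathbf F}f\,t'$ and an isomorphism $\mathcal G(t)\simeq\mathcal G(f\,t')$ sending $y$ to the last-forgotten vertex of $f\,t'$.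

Being a forget point depends on $k$. For $k=1$ the path has the single forget point $\beta$, by the three-source argument above, and $t$ reaches it with no law at all. For $k=2$ both $\beta$ and $\gamma$ are forget points, and $t$ reaches both via the three laws (1).

**Conjecture (Reaching forget points).** There exists a finite set $\mathbf F_k\subset{\cong_k}$ of equations such that full prime terms of width at most $k$ reach all their forget points via $\equiv_{\mathbf F_k}$.

The problem, taken from https://perso.ens-lyon.fr/samuel.humeau/pdfs/phd_manuscript.pdf, is to prove or disprove this for every $k\ge0$. It is known that the statement holds for $k\le 3$; we take this as given and do not reprove it. We shall show that the conjecture is **false for every $k\ge4$**, so that it holds exactly for $k\in\{0,1,2,3\}$.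

## A ladder on which pulling out forgets gets stuck

From here on we name the sources of a term by vertices, and leave implicit the $l$'s and permutations that lift a term with source set $A$ to a source set $A'\supseteq A$; all arities occurring in such a lift are at most $|A'|$. We write $f_y$ for $f$ applied after a permutation that moves $y$ to the last position. Permutations are placed below the $f$'s, so $f_y(\cdot)$ really has outermost operation $f$.

Let $k=4$, so that at most $5$ sources are allowed. Consider the graph $G_3$ with sources $\tau,u_1,u_2$, inner vertices $u_3,u_4,u_5,x,v$, and seven ternary hyperedges: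
$$e_1:u_1u_2u_3,\quad e_2:u_2u_3u_4,\quad e_3:u_3u_4u_5,\qquad a_x:\tau u_1x,\quad a_v:\tau u_1v,\qquad b_x:x\,u_4u_5,\quad b_v:v\,u_4u_5 .$$
The $e_i$ form a strip from $u_1,u_2$ to $u_4,u_5$. The vertices $x$ and $v$ are two handles, each joining the beginning of the strip (and $\tau$) to its end. Here are two parsings:
$$t_3=f_xf_v\bigl(a_x\parallel a_v\parallel f_{u_3}(e_1\parallel f_{u_4}(e_2\parallel f_{u_5}(e_3\parallel b_x\parallel b_v)))\bigr),$$
$$s_3=f_{u_5}f_{u_4}\bigl(f_{u_3}(e_1\parallel e_2\parallel e_3)\parallel f_x(a_x\parallel b_x)\parallel f_v(a_v\parallel b_v)\bigr).$$
In $t_3$ the arguments of the forgets have, from the inside out, the sources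
$$\{u_3,u_4,u_5,x,v\},\quad \{u_2,u_3,u_4,x,v\},\quad \{u_1,u_2,u_3,x,v\},\quad \{\tau,u_1,u_2,x,v\},$$
where the last set is the argument of $f_v$. In $s_3$ the arguments of $f_{u_3},f_x,f_v,f_{u_4}$ have the sources
$$\{u_1,\dots,u_5\},\quad \{\tau,u_1,u_4,u_5,x\},\quad\{\tau,u_1,u_4,u_5,v\},\quad\{\tau,u_1,u_2,u_4,u_5\}.$$
So both terms have width at most $4$. The term $s_3$ shows that $u_5$ is a forget point. Does $t_3$ reach it?

The method that worked on the path was to pull an $f$ outwards through the lifts and through $\parallel$, and then to swap it with other $f$'s. Try to bring $f_{u_5}$ outwards in $t_3$. It must first pass the gluing with $e_2$, whose sources are $u_2,u_3,u_4,x,v$. With $u_5$ kept visible as well, this gluing has $6$ sources, one too many. The same happens to $f_{u_4}$ at the gluing with $e_1$ (sources $u_1,u_2,u_3,x,v$, and $u_4$), and to $f_{u_3}$ at the gluing with $a_x,a_v$ (sources $\tau,u_1,u_2,x,v$, and $u_3$). At each gluing the budget is already used up.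

This is not yet a proof of anything. The pair $(t_3,s_3)$ is itself an element of $\cong_4$, and nothing forbids putting it in the list $\mathbf F$; then $t_3$ reaches $u_5$ in one step. The conjecture allows *any* finite list of true equations, so a counterexample has to defeat all laws of bounded size at once, however ingenious. We therefore lengthen the strip and look for a property of terms that no bounded true law can change.

Look again at $t_3$, at the subterm containing exactly $e_3,b_x,b_v$. Whatever the rest of a width-$4$ parsing of $G_3$ looks like, a subterm with exactly these hyperedges must have $u_3,u_4,x,v$ among its sources, since each of these vertices still has edges waiting outside. That leaves one free place. What can be glued next to this subterm? If the new part contains $a_x$ or $a_v$, it brings $\tau$ and $u_1$ as sources: two new sources, too many. If it contains $e_1$, it brings the sources $u_1$ and $u_2$ of $G_3$: again two new ones. So it is exactly $e_2$. The next gluing is *forced*. A similar argument forces the decomposition downwards. On a long strip this gives a chain of subterms that is all-or-nothing: a parsing having one member of the chain has all of them. A small law, on the other hand,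 can only destroy a few members of the chain in one step. One member survives, and it forces all the others to be there again. This is the whole idea; the rest is to carry it out.

## The graphs $G_M$ and the theorem

For $N\ge1$ let $\mathbf F_k^N$ be the (infinite) set of **all** equations $(p,q)\in{\cong_k}$ such that $\mathcal G(p)$ (equivalently $\mathcal G(q)$) has at most $N$ hyperedges. The number of hyperedges of $\mathcal G(p)$ is the number of variable occurrences in $p$. Every finite $\mathbf F\subset{\cong_k}$ is contained in some $\mathbf F_k^N$.

**Theorem.** Let $k\ge4$ and $M\ge3$. There are terms $t_M,s_M$ of width at most $k$ and arity $k-1$, denoting the same full prime graph $G_M$, which has $M+4$ hyperedges, such that: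

* $s_M$ has the form $f\,s'$, and its last-forgotten vertex is a vertex $u_L$ of $G_M$; so $u_L$ is a forget point of $G_M$;
* for every $\mathbf F\subseteq\mathbf F_k^{M-2}$, the term $t_M$ does not reach $u_L$ via $\equiv_{\mathbf F}$.

**Corollary.** For every $k\ge4$:

1. The conjecture fails.
2. Even infinite sets of sound equations (subsets of $\cong_k$) fail, if the number of hyperedges in their equations is bounded.
3. $\cong_k$ is not finitely axiomatizable: $t_M\cong_k s_M$, but $t_M\not\equiv_{\mathbf F}s_M$ for all $\mathbf F\subseteq\mathbf F_k^{M-2}$.
4. For $h\ge7$, let $N(h)$ be the least $N$ such that all full prime terms of width at most $k$ with at most $h$ hyperedges reach all their forget points via $\equiv_{\mathbf F_k^N}$. Then $h-5\le N(h)\le h$.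

Together with the known result for $k\le3$, the conjecture holds exactly for $k\in\{0,1,2,3\}$.

Fix $k\ge4$, $M\ge3$, $d=k-4$ and $L=M+2\ge5$. This is where $k\ge4$ enters: we need $d\ge0$.

**Step 1: the graph.** We define the long strip. For $k>4$ we fill the surplus places of the budget with $d$ extra sources that lie on every hyperedge. The vertices of $G=G_M$ are
$$Z=\{z_1,\dots,z_d\},\quad\tau,\quad u_1,\dots,u_L,\quad x,\ v .$$
The sources are $z_1,\dots,z_d,\tau,u_1,u_2$ in this order, so the arity is $d+3=k-1$. The inner vertices are $u_3,\dots,u_L,x,v$. The hyperedges are labelled by pairwise distinct variables of arity $k-1$, and each is attached to $z_1,\dots,z_d$ followed by three vertices: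

* $e_i$: $u_i,u_{i+1},u_{i+2}$, for $1\le i\le M$;
* $a_x$: $\tau,u_1,x$, and $a_v$: $\tau,u_1,v$;
* $b_x$: $x,u_{L-1},u_L$, and $b_v$: $v,u_{L-1},u_L$.

There are $M+4$ hyperedges. Note that $e_M$ is attached to $u_M,u_{L-1},u_L$, and that for $k=4$, $M=3$ this is the graph $G_3$ above.

**Step 2: $G$ is full and prime.** The conjecture speaks only of such graphs, so we check both properties. *Full:* $\tau,u_1$ are on $a_x$, $u_2$ is on $e_1$, and each vertex of $Z$ is on every hyperedge. *Prime:* $G$ has an edge. Let $G\simeq H\parallel K$. An inner vertex of $H\parallel K$ is inner in $H$ or inner in $K$, and is incident only with hyperedges of that part; so hyperedges sharing an inner vertex of $G$ lie in the same part. The edges $e_i,e_{i+1}$ share $u_{i+2}$, which is inner since $i+2\ge3$; the edges $e_M,b_x,b_v$ share $u_L$; $b_x,a_x$ share $x$; $b_v,a_v$ share $v$. Hence all hyperedges lie in one part. Every inner vertex of $G$ is on a hyperedge, so the other part has no hyperedge and no inner vertex.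

**Step 3: the term $t_M$.** This is the parsing that eats the strip from its far end while carrying $x$ and $v$ along. Let $K_{M+1}=b_x\parallel b_v$ with sources $Z\cup\{u_{L-1},u_L,x,v\}$. For $j=M,\dots,1$ let
$$K_j=f_{u_{j+2}}(e_j\parallel K_{j+1}).$$
The argument has sources $Z\cup\{u_j,u_{j+1},u_{j+2},x,v\}$, hence arity $d+5=k+1$, and $K_j$ has sources $Z\cup\{u_j,u_{j+1},x,v\}$. When $u_{j+2}$ is forgotten, all its hyperedges are already present: they are those of $e_j,e_{j+1},e_{j+2}$ that exist, and also $b_x,b_v$ if $j+2\in\{L-1,L\}$. Let
$$t_M=f_xf_v(a_x\parallel a_v\parallel K_1),$$
where the inner argument has sources $z_1,\dots,z_d,\tau,u_1,u_2,x,v$ in this order, of arity $k+1$. All hyperedges on $x$ and $v$ are present at that point. So $t_M$ is a parsing of $G$ of width at most $k$.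

**Step 4: the term $s_M$.** This is the parsing that handles the strip and the two handles separately, keeping $u_{L-1},u_L$ visible. Let $B_{M-1}=e_{M-1}\parallel e_M$ with sources $Z\cup\{u_{M-1},u_M,u_{L-1},u_L\}$. For $j=M-2,\dots,1$ let
$$B_j=f_{u_{j+2}}(e_j\parallel B_{j+1}),$$
where the argument has sources $Z\cup\{u_j,u_{j+1},u_{j+2},u_{L-1},u_L\}$; these are distinct, since $j+2\le M<L-1$, so the arity is $k+1$. The forgotten $u_{j+2}$ lies exactly on $e_j,e_{j+1},e_{j+2}$, all of which are present. The term $B_1$ has sources $Z\cup\{u_1,u_2,u_{L-1},u_L\}$ and edges $e_1,\dots,e_M$. For $y\in\{x,v\}$ let $V_y=f_y(a_y\parallel b_y)$, whose argument has sources $Z\cup\{\tau,u_1,u_{L-1},u_L,y\}$, of arity $k+1$. Let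
$$s_M=f_{u_L}f_{u_{L-1}}(B_1\parallel V_x\parallel V_v),$$
where the inner argument has sources $z_1,\dots,z_d,\tau,u_1,u_2,u_L,u_{L-1}$ in this order, of arity $k+1$. This is a parsing of $G$ of width at most $k$, of the form $f\,s'$, and its last-forgotten vertex is $u_L$. So $u_L$ is a forget point of $G$. This proves the first bullet of the theorem.

## Which vertices must still be sources

Let $t$ be *any* parsing of $G$ of width at most $k$. An *occurrence* of a subterm is a node of the syntax tree of $t$ together with the subterm hanging there. An occurrence $r$ *contains* $s$ if $s$ lies in the subtree at $r$ (equality allowed).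

**Step 5: naming vertices inside a parsing.** We want to speak of "the vertex $u_3$" inside any subterm of any parsing. The labels in $G$ are pairwise distinct, so an isomorphism $\mathcal G(t)\simeq G$ is determined on hyperedges; every vertex lies on a hyperedge, so it is determined on vertices by the attachments. Hence the isomorphism is unique, and we identify $\mathcal G(t)$ with $G$. Each label occurs at exactly one leaf of $t$. For an occurrence $s$, let $E(s)$ be the set of labels in $s$, that is, of hyperedges of $G$ coming from $s$. If $s=s_1\parallel s_2$, then $E(s_1)\cap E(s_2)=\emptyset$.

No operation identifies two distinct vertices of the same argument: $\parallel$ identifies the $i$-th source of one argument with the $i$-th source of the other, and the sources of each argument are distinct. Hence, if $r$ contains $s$, the graph $\mathcal G(s)$ maps injectively into $\mathcal G(r)$, and in particular into $G$. Let $\mathrm{src}(s)$ be the image in $G$ of the sources of $s$; then $|\mathrm{src}(s)|\le k+1$. If $s=s_1\parallel s_2$, then $\mathrm{src}(s)=\mathrm{src}(s_1)=\mathrm{src}(s_2)$.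

**Step 6: the forcing principle.** This is the only tool for the combinatorics, and it generalizes the three-source argument on the path.

> **(F)** If a vertex $y$ is incident with a hyperedge in $E(s)$, and $y$ is a source of $G$, or is incident with a hyperedge not in $E(s)$, or is in $\mathrm{src}(r)$ for some occurrence $r$ containing $s$, then $y\in\mathrm{src}(s)$.

*Proof.* Since $y$ is incident with a hyperedge in $E(s)$, it is in the image of $\mathcal G(s)$: it is in $\mathrm{src}(s)$ or it is the image of an inner vertex of $\mathcal G(s)$. Suppose the latter. No operation makes an inner vertex a source, and $\parallel$ identifies sources only. So, going up from $s$, this vertex stays inner in every larger subterm, and every hyperedge incident with it comes from $s$. Hence $y$ is not a source of $G$ and is incident only with hyperedges of $E(s)$. Also $y\notin\mathrm{src}(r)$ for every $r$ containing $s$, because $y$ is the image of an inner vertex of $\mathcal G(r)$ and $\mathcal G(r)$ maps injectively into $G$. $\square$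

**Step 7: five places.** We count how much room is left next to $Z$. Put $D(s)=\mathrm{src}(s)\setminus Z$. If $E(s)\ne\emptyset$, then $Z\subseteq\mathrm{src}(s)$ by (F), since the vertices of $Z$ are sources of $G$ and lie on every hyperedge. So
$$|D(s)|\le k+1-d=5\qquad\text{whenever }E(s)\neq\emptyset.\tag{2}$$

## One link of the chain forces all the others

For $1\le j\le M$ let
$$X_j=\{e_j,e_{j+1},\dots,e_M,b_x,b_v\}.$$
These are the label sets of the subterms $K_j$ of $t_M$. If $2\le j\le M$ and $E(s)=X_j$, then
$$\{u_j,u_{j+1},x,v\}\subseteq D(s).\tag{3}$$
Indeed $u_j,u_{j+1}$ are incident with $e_j\in X_j$ and with $e_{j-1}\notin X_j$; $x$ is incident with $b_x\in X_j$ and $a_x\notin X_j$; $v$ is incident with $b_v\in X_j$ and $a_v\notin X_j$. Apply (F). So four of the five places are taken.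

**Lemma 1 (up).** Let $2\le j\le M$, and let $s$ be an occurrence of the form $s_1\parallel s_2$ (up to exchanging the operands) with $E(s_1)=X_j$ and $E(s_2)\neq\emptyset$. Then $E(s)=X_{j-1}$. If $j\ge3$, then moreover $D(s)=\{u_{j-1},u_j,u_{j+1},x,v\}$.

*Proof.* The aim is to show that the only possible partner of $X_j$ is $e_{j-1}$. By (3) applied to $s_1$, and (2), the set $D(s)=D(s_1)$ consists of $u_j,u_{j+1},x,v$ and at most one more vertex, which we call the extra vertex.

Suppose $a_x$ or $a_v$ is in $E(s_2)$. Then the sources $\tau,u_1$ of $G$ are in $D(s_2)=D(s)$ by (F). They are not in $\{u_j,u_{j+1},x,v\}$, since $j\ge2$. So $|D(s)|\ge6$, a contradiction. As $E(s_2)$ is disjoint from $X_j$, it follows that $\emptyset\ne E(s_2)\subseteq\{e_1,\dots,e_{j-1}\}$. Let $i$ be minimal with $e_i\in E(s_2)$; then $i<j$.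

*Case $i=1$.* The sources $u_1,u_2$ of $G$ are on $e_1$, so they are in $D(s)$ by (F). As $j\ge2$, $u_1$ is the extra vertex, so $u_2\in\{u_j,u_{j+1}\}$, which forces $j=2$. Then $E(s_2)=\{e_1\}$ and $E(s)=X_1$.

*Case $i\ge2$.* By minimality $e_{i-1}\notin E(s_2)$, and $u_i,u_{i+1}$ are incident with both $e_{i-1}$ and $e_i$. So $u_i,u_{i+1}\in D(s_2)=D(s)$ by (F). Since $i<j$, $u_i$ is the extra vertex and $u_{i+1}\in\{u_j,u_{j+1}\}$. As $i+1\le j$, this gives $i=j-1$. So $E(s_2)=\{e_{j-1}\}$, $E(s)=X_{j-1}$ and $D(s)=\{u_{j-1},u_j,u_{j+1},x,v\}$.

If $j\ge3$, the first case is impossible, so the formula for $D(s)$ holds. $\square$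

**Lemma 2 (down).** Let $2\le j\le M-1$, and let $s=s_1\parallel s_2$ be an occurrence with $E(s)=X_j$ and $E(s_1),E(s_2)\ne\emptyset$. Then $E(s_1)=X_{j+1}$ or $E(s_2)=X_{j+1}$.

*Proof.* The aim is to show that $X_j$ can be split only by taking off $e_j$. Say $e_M\in E(s_1)$.

First, $b_x,b_v\in E(s_1)$. Otherwise $u_{L-1},u_L$ are incident with $e_M\in E(s_1)$ and with a hyperedge ($b_x$ or $b_v$) not in $E(s_1)$, so $u_{L-1},u_L\in D(s_1)=D(s)$ by (F). As $j+1\le M<L-1$, these two vertices are different from those in (3), so $|D(s)|\ge6$, a contradiction.

Hence $\emptyset\ne E(s_2)\subseteq\{e_j,\dots,e_{M-1}\}$. Let $h$ be maximal with $e_h\in E(s_2)$. Then $e_{h+1}\in E(s_1)$, and $u_{h+1},u_{h+2}$ are incident with both $e_h$ and $e_{h+1}$, so $u_{h+1},u_{h+2}\in D(s_2)=D(s)$ by (F). Since $h\ge j$, $u_{h+2}\notin\{u_j,u_{j+1},x,v\}$. By (2) and (3), $u_{h+2}$ is then the only vertex of $D(s)$ outside $\{u_j,u_{j+1},x,v\}$, so $u_{h+1}\in\{u_j,u_{j+1}\}$. As $h+1\ge j+1$, we get $h=j$. Thus $E(s_2)=\{e_j\}$ and $E(s_1)=X_{j+1}$. $\square$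

**Definition (the class $\mathcal X$).** Let $\mathcal X$ be the set of parsings $t$ of $G$ of width at most $k$ having an occurrence $s$ with $E(s)=X_j$ for some $2\le j\le M$.

For example $t_M\in\mathcal X$, since $E(K_2)=X_2$. For $s_3$ one checks directly that it is not in $\mathcal X$: a subterm of $s_3$ containing both $e_3$ and $b_x$ also contains $a_x$, which is in no $X_j$.

**Lemma 3 (all or nothing).** If $t\in\mathcal X$, then for **every** $j\in\{1,\dots,M\}$ there is an occurrence in $t$ with label set $X_j$. Moreover $t$ has an occurrence $r$ of the form $r_1\parallel r_2$ with $D(r)=\{u_2,u_3,u_4,x,v\}$ and $e_M\in E(r)$.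

*Proof.* We start from one occurrence with label set $X_j$, where $2\le j\le M$, and walk through the syntax tree.

*Upwards.* This produces $X_{j-1},\dots,X_1$. The operations $f$, $l$ and permutations do not change label sets. So when we go from a subterm to its parent, the label set changes only if the parent is a $\parallel$-node whose *other* operand has nonempty label set. Since $X_j\ne E(t)$, the label set changes at some ancestor. The first such ancestor is a $\parallel$-node with one operand of label set $X_j$ and the other of nonempty label set. By Lemma 1 its label set is $X_{j-1}$. Repeat this as long as the index is at least $2$; we obtain $X_{j-1},\dots,X_1$.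

*Downwards.* This produces $X_{j+1},\dots,X_M$. Let $j\le M-1$. An occurrence with label set $X_j$ is neither $0$ nor a variable, since $|X_j|\ge2$. If its outermost operation is $f$, $l$ or a permutation, its argument has label set $X_j$ too. If it is a $\parallel$-node one of whose operands has empty label set, the other operand has label set $X_j$. In these cases go down to that subterm. The tree is finite, so this stops, and it can stop only at a $\parallel$-node with label set $X_j$ whose operands both have nonempty label set. Lemma 2 gives an occurrence with label set $X_{j+1}$. Repeat this as long as the index is at most $M-1$.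

*The occurrence $r$.* Since $M\ge3$, there is an occurrence with label set $X_3$. As in the upward walk, its first ancestor with a different label set is a $\parallel$-node $r$ to which Lemma 1 applies with $j=3$. It gives $D(r)=\{u_2,u_3,u_4,x,v\}$. Also $e_M\in X_3\subseteq E(r)$. $\square$

**Lemma 4 (members of $\mathcal X$ do not forget $u_L$ last).** No term of the form $f\,t'$ in $\mathcal X$ has last-forgotten vertex $u_L$.

*Proof.* The occurrence $r$ hides $u_L$ too early. Take $r$ from Lemma 3. As $r$ is a $\parallel$-term, it is not the whole term $f\,t'$, so it is an occurrence in $t'$. If $u_L$ were last-forgotten, it would be in $\mathrm{src}(t')$. It is incident with $e_M\in E(r)$, so (F) gives $u_L\in\mathrm{src}(r)$, hence $u_L\in D(r)=\{u_2,u_3,u_4,x,v\}$. This contradicts $L\ge5$. $\square$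

## A small law cannot break every link

It remains to see that one application of a law with few variables cannot leave $\mathcal X$. A *position* of a term is a node of its syntax tree. In this section a position is *below* another if it lies in the subtree of the other, equality included. A one-hole context $C$ is a term with one leaf replaced by a hole; $C[p]$ is the result of filling it. For a substitution $\theta$, the positions of $p\theta$ are of two kinds: the non-variable positions of $p$, and the positions inside the copies of $\theta(a)$ that replace the variable occurrences $a$ of $p$ (the root of a copy belongs to the copy).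

**Lemma 5.** Let $(p,q)$ or $(q,p)$ be an equation of $\mathbf F_k^{M-2}$, let $\theta$ be a substitution by terms of width at most $k$ (respecting arities), and let $C$ be a one-hole context such that $t=C[p\theta]$ and $t'=C[q\theta]$ are terms of width at most $k$. If $t\in\mathcal X$, then $t'\in\mathcal X$.

*Proof.* **Step A: $t'$ is a parsing of $G$.** This is needed before we can speak of $\mathcal X$. The graph $\mathcal G(p\theta)$ is obtained from $\mathcal G(p)$ by replacing each hyperedge labelled $a$ with a copy of $\mathcal G(\theta(a))$, whose $i$-th source is glued to the $i$-th attachment vertex. This follows by induction on $p$: it is clear for $0$ and for variables, and the replacement commutes with $\parallel$, $f$, $l$ and permutations, which act on sources only. Hence $\mathcal G(p)\simeq\mathcal G(q)$ gives $\mathcal G(p\theta)\simeq\mathcal G(q\theta)$. All operations respect isomorphism, so $\mathcal G(t')\simeq\mathcal G(t)\simeq G$. Since $\mathcal G(p)\simeq\mathcal G(q)$, the terms $p$ and $q$ have the same multiset of variables, so $p\theta$ and $q\theta$ have the same labels.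

**Step B: some link avoids the body of $p$.** This is where the size of the law is used. By Lemma 3, choose for each $j\in\{2,\dots,M\}$ a position $o_j$ of $t$ whose subterm has label set $X_j$. We claim that at least one $o_j$ is *not* a non-variable position of $p$ (inside $C[p\theta]$).

Suppose all of them are. For each $j$ let $W_j$ be the set of variable occurrences $w$ of $p$ below $o_j$ such that the copy substituted at $w$ contains at least one label. Every label below $o_j$ lies in such a copy, since $o_j$ is a non-variable position of $p$; and a copy at $w\in W_j$ lies entirely below $o_j$. So $X_j$ is the union of the label sets of the copies at the $w\in W_j$.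

We show $W_{j+1}\subseteq W_j$. Let $w\in W_{j+1}$ and choose a label in the copy at $w$. It belongs to $X_{j+1}\subset X_j$, so its unique leaf in $t$ is below both $w$ and $o_j$. Hence $w$ and $o_j$ are comparable positions. As $w$ is a variable position of $p$ and $o_j$ a non-variable position of $p$, $o_j$ is not below $w$. So $w$ is below $o_j$, that is, $w\in W_j$.

Thus $W_M\subseteq W_{M-1}\subseteq\dots\subseteq W_2$. The inclusions are strict, because $W_j$ determines $X_j$ and the sets $X_j$ are distinct. Also $W_M\neq\emptyset$, because $X_M\ne\emptyset$. So $p$ has at least $|W_2|\ge M-1$ variable occurrences. But $\mathcal G(p)$ has at most $M-2$ hyperedges, a contradiction. This proves the claim.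

**Step C: that link survives.** We follow the surviving occurrence into $t'$. Fix $j\in\{2,\dots,M\}$ with $o_j$ as in the claim. There are three possibilities.

* $o_j$ is a position of $C$ incomparable with the hole. Then the same subterm occurs in $t'$.
* $o_j$ is strictly above the hole. Then the subterm of $t'$ at $o_j$ has the same label set, since $p\theta$ and $q\theta$ have the same labels.
* $o_j$ is in the copy of $\theta(a)$ substituted at some occurrence of a variable $a$ of $p$ (possibly at its root). Since $a$ also occurs in $q$, the term $\theta(a)$, and hence the subterm at $o_j$, occurs in $q\theta$.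

In each case $t'$ has an occurrence with label set $X_j$. So $t'\in\mathcal X$. $\square$

The variable count in Step B and the all-or-nothing Lemma 3 work together. A single law may well destroy some occurrences of the chain, but not all of them, and Lemma 3 applied to $t'$ then supplies the full chain again for the next step.

## Proof of the theorem and its corollary

**Step 8: equational reasoning as a sequence of single steps.** Lemma 5 speaks of one step, and we need it for $\equiv_{\mathbf F}$. Let $\mathbf F\subseteq\mathbf F_k^{M-2}$. Consider the steps $C[p\theta]\to C[q\theta]$ between terms of width at most $k$, with $(p,q)$ or $(q,p)$ in $\mathbf F$, and let $\sim$ be the reflexive–transitive closure of this relation. Steps are symmetric, so $\sim$ is an equivalence. Steps preserve arity, and a step remains a step inside a larger context of width at most $k$. So $\sim$ is compatible with all operations (for $\parallel$, change first one operand, then the other). It contains all instances of $\mathbf F$: take $C$ to be the bare hole. Hence $\sim$ is a congruence containing all instances. Conversely, every step belongs to every congruence containing these instances, by induction on $C$. Hence $\sim$ is $\equiv_{\mathbf F}$.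

**Step 9: $t_M$ does not reach $u_L$.** We combine the invariant with Lemma 4. The term $t_M$ is in $\mathcal X$, since its subterm $K_2$ has label set $X_2$. By Lemma 5 and Step 8, every term $\equiv_{\mathbf F}$-equivalent to $t_M$ is in $\mathcal X$. The isomorphism from $G$ to the graph of a parsing of $G$ is unique (Step 5), so by Lemma 4 no term equivalent to $t_M$ has the form $f\,t'$ with an isomorphism sending $u_L$ to its last-forgotten vertex. Hence the full prime term $t_M$ of width at most $k$ does not reach the forget point $u_L$ via $\equiv_{\mathbf F}$. With Steps 1 to 4, this proves the theorem. $\blacksquare$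

**Step 10: the corollary.** We read off the four consequences for a fixed $k\ge4$.

1. Given a finite $\mathbf F\subset{\cong_k}$, choose $M\ge3$ with $\mathbf F\subseteq\mathbf F_k^{M-2}$. By the theorem the full prime term $t_M$ does not reach its forget point $u_L$ via $\equiv_{\mathbf F}$. So no finite set has the property required in the conjecture.
2. The same choice of $M$ is possible for every set $\mathbf F\subset{\cong_k}$ whose equations have a bounded number of hyperedges.
3. Both $t_M$ and $s_M$ are parsings of $G_M$ of width at most $k$, so $t_M\cong_k s_M$. If $t_M\equiv_{\mathbf F}s_M$ for some $\mathbf F\subseteq\mathbf F_k^{M-2}$, then $t_M$ would reach $u_L$ via $\equiv_{\mathbf F}$, since $s_M$ has the form $f\,s'$ with last-forgotten vertex $u_L$. This contradicts the theorem. As every finite subset of $\cong_k$ lies in some $\mathbf F_k^{M-2}$, no such subset axiomatizes $\cong_k$.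
4. *Upper bound.* Let $t$ be a full prime term of width at most $k$ with at most $h$ hyperedges, and let $y$ be a forget point of $\mathcal G(t)$, witnessed by a parsing $f\,t'$. Then $(t,f\,t')\in\mathbf F_k^h$, so $t\equiv_{\mathbf F_k^h}f\,t'$ by substituting each variable by itself, and $t$ reaches $y$. Hence $N(h)$ exists and $N(h)\le h$. *Lower bound.* Put $M=h-4\ge3$. The term $t_M$ has $M+4=h$ hyperedges, and it does not reach $u_L$ via $\equiv_{\mathbf F}$ for any $\mathbf F\subseteq\mathbf F_k^{M-2}=\mathbf F_k^{h-6}$; in particular not for $\mathbf F=\mathbf F_k^N$ with $1\le N\le h-6$. Hence $N(h)\ge h-5$.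

So the conjecture is false for every $k\ge4$, and with the known positive result for $k\le3$ it holds exactly for $k\in\{0,1,2,3\}$.
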